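\title{Simultaneous Lagrange interpolation of two continuous functions}


\begin{abstract}
Given two continuous functions $f,g$ on $[0,1]$, we show that there are sets $\Delta_n$ of $n$ interpolation nodes for which the Lagrange interpolants of $f$ and of $g$ converge uniformly to $f$ and to $g$. More precisely, for a continuous function $F$ with values in a real Hilbert space and for every $n$, one can choose $n$ nodes such that the interpolation error is at most twice the error of best approximation, up to an arbitrarily small $\varepsilon$. The factor $2$ is sharp as soon as the dimension of the space is at least two. For any given countable family of functions, a single sequence of node sets serves all its members, but there is a norm-compact convex set of functions that no sequence of node sets can serve.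
\end{abstract}

\section{The question and the results}

Let $C_{[0,1]}$ be the space of continuous real functions on $[0,1]$ with the uniform norm, and let $\mathcal P_n$ be the space of real polynomials of degree at most $n-1$. For a set $\Delta=\{t_1<\dots<t_n\}\subset[0,1]$ of $n$ distinct nodes, let $L(\Delta)f\in\mathcal P_n$ be the unique polynomial in $\mathcal P_n$ that agrees with $f$ on $\Delta$. Throughout, $\Delta_n$ denotes a set of $n$ nodes, and $L(\Delta_n)f\to f$ means uniform convergence on $[0,1]$ as $n\to\infty$.

Two classical theorems pull in opposite directions. By Faber's theorem, for every sequence $(\Delta_n)$ there is some $f\in C_{[0,1]}$ with $L(\Delta_n)f\not\to f$. By a theorem of Marcinkiewicz, for every single $f\in C_{[0,1]}$ there is a sequence $(\Delta_n)$ with $L(\Delta_n)f\to f$. So no nodes are good for all functions, while each function has nodes of its own. The following question, posed in \cite{problem}, asks what happens at the first step beyond one function: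
\begin{quote}
\emph{Given $f,g\in C_{[0,1]}$, is there a sequence of node sets $\Delta_n\subset[0,1]$ with $L(\Delta_n)f\to f$ and $L(\Delta_n)g\to g$?}
\end{quote}

The argument for one function shows why two functions are harder. Let $P$ be the best approximation to $f$ from $\mathcal P_n$. By Chebyshev's alternation theorem, $f-P$ takes its extreme values with alternating signs at $n+1$ points (unless $f=P$), so it vanishes at $n$ points between them. Interpolating $f$ at these $n$ points returns $P$ itself. The interpolation error is then the error of best approximation, which tends to $0$ by Weierstrass' theorem. For a pair $(f,g)$ the zeros of the two error functions need not be related. If we regard $F=(f,g)$ as a curve in the plane, the curve $F-P$ will in general miss the origin altogether, so a best approximation cannot be expected to interpolate anywhere. The answer is nevertheless yes. Measured in the Euclidean norm of the pair, the price is a factor of $2$, up to an arbitrarily small $\varepsilon$, and no smaller factor suffices for all pairs.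

It costs nothing to let the values lie in a Hilbert space, and this also handles infinitely many functions. Let $H$ be a real Hilbert space with norm $|\cdot|$. For an interval $I=[\alpha,\beta]$ let $C(I,H)$ be the space of continuous functions $F:I\to H$ with $\|F\|=\max_{x\in I}|F(x)|$, and let $\mathcal P_n(H)$ be the polynomials of degree at most $n-1$ with coefficients in $H$. Put
\[
E_n(F)=\inf\{\|F-P\|:P\in\mathcal P_n(H)\},\qquad
L_\Delta F(x)=\sum_{i=1}^nF(t_i)\,l_i(x),
\]
where $l_i(x)=\prod_{k\ne i}(x-t_k)/(t_i-t_k)$ are the Lagrange fundamental polynomials of $\Delta$. Then $L_\Delta P=P$ for $P\in\mathcal P_n(H)$, and $\langle L_\Delta F,h\rangle=L(\Delta)\langle F,h\rangle$ for $h\in H$.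

\begin{theorem}\label{thm:main}
Let $F\in C([0,1],H)$, $n\ge1$ and $\varepsilon>0$. There is a set $\Delta$ of $n$ distinct points of $[0,1]$ with
\[
\|F-L_\Delta F\|\le 2E_n(F)+\varepsilon .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
For all $f,g\in C_{[0,1]}$ there are $\Delta_n\subset[0,1]$ with $L(\Delta_n)f\to f$ and $L(\Delta_n)g\to g$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $H=\mathbb R^2$, $F=(f,g)$ and $\varepsilon=1/n$. Approximating each coordinate separately gives $E_n(F)\le(E_n(f)^2+E_n(g)^2)^{1/2}$. Hence both $\|f-L(\Delta_n)f\|$ and $\|g-L(\Delta_n)g\|$ are at most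
\[
\|F-L_{\Delta_n}F\|\le2\bigl(E_n(f)^2+E_n(g)^2\bigr)^{1/2}+\tfrac1n\longrightarrow0
\]
by Weierstrass' theorem.
\end{proof}

For $\dim H=1$ the alternation argument above gives the constant $1$ in place of $2$. In higher dimension $2$ is best possible, for every $n$.

\begin{theorem}\label{thm:sharp}
Let $\dim H\ge2$, $n\ge1$ and $0\le\kappa<2$. There are $F\in C([0,1],H)$ and $\varepsilon>0$ such that $\|F-L_\Delta F\|>\kappa E_n(F)+\varepsilon$ for every set $\Delta$ of $n$ points of $[0,1]$.
\end{theorem}

The next two theorems say how far simultaneous interpolation extends.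

\begin{theorem}\label{thm:families}
\textup{(i)} If $F\in C([0,1],H)$, there are $\Delta_n\subset[0,1]$ with $L(\Delta_n)f\to f$ uniformly over all $f$ in $\{\langle F(\cdot),h\rangle:h\in H,\ |h|\le1\}$.

\textup{(ii)} If $f_1,f_2,\ldots\in C_{[0,1]}$, there are $\Delta_n\subset[0,1]$ with $L(\Delta_n)f_j\to f_j$ for every $j$, and hence $L(\Delta_n)f\to f$ for every $f\in\operatorname{span}\{f_j\}$.
\end{theorem}

\begin{theorem}\label{thm:compact}
There is a norm-compact convex set $K\subset C_{[0,1]}$ such that for no sequence $(\Delta_n)$ does $L(\Delta_n)f\to f$ hold for all $f\in K$.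
\end{theorem}

The substitution $x=2t-1$ preserves degrees, uniform norms and Lagrange interpolation. \emph{From now on we work on $[-1,1]$ instead of $[0,1]$, unless we say otherwise.}

\paragraph{The idea.} Let $P$ be a nearly best approximation to $F$ and put $\gamma=F-P$. Since $L_\Delta P=P$,
\begin{equation}\label{eq:reduce}
F-L_\Delta F=\gamma-L_\Delta\gamma .
\end{equation}
So Theorem~\ref{thm:main} follows once we find nodes, depending on $\gamma$, with $\|L_\Delta\gamma\|$ hardly larger than $\|\gamma\|$. (By Proposition~\ref{prop:log} below, when $n$ is large no fixed nodes achieve this for all $\gamma$.) The Hilbert space enters through the fact that $|L_\Delta\gamma|^2$ is a real polynomial, of degree at most $2n-2$.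

Let $n\ge2$ and suppose that all node sets fail. We keep $\pm1$ as nodes and place the other $n-2$ nodes so that the maxima of $|L_\Delta\gamma|$ over the $n-1$ gaps between consecutive nodes are all equal. Then $|L_\Delta\gamma|^2$ is at most $\|\gamma\|^2$ at each of the $n$ nodes and reaches a common larger value in each of the $n-1$ gaps. So it crosses an intermediate level $2n-2$ times in $(-1,1)$, as often as its degree permits. Hence it cannot cross this level again to the right of the node $1$, and it stays between $0$ and this level on $[1,\infty)$. That is impossible for a nonconstant polynomial.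

\section{Two tools}\label{sec:tools}

\paragraph{Markov's inequality.} If $q$ is a real polynomial of degree at most $m$, then $\|q'\|\le m^2\|q\|$ on $[-1,1]$. It holds for an $H$-valued polynomial $p$ as well: apply it to $q=\langle p,h\rangle$, where $|h|\le1$, and take the supremum over $h$. We use it in the following form. If the maximum norm of a polynomial is large, it is not attained on a very short interval that contains a point where the polynomial is small.

\begin{lemma}\label{lem:short}
Let $a\ge0$, $\varepsilon>0$, and let $p$ be an $H$-valued polynomial of degree at most $m$ with $M=\|p\|>a+\varepsilon$. Let $I\subset[-1,1]$ be an interval of length $\ell$ that contains a point $t$ with $|p(t)|\le a$. If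
\[
m^2\ell\le\delta:=\frac{\varepsilon}{2(a+\varepsilon)},
\]
then $|p|<M$ on $I$.
\end{lemma}

\begin{proof}
On $I$ we have $|p|\le a+\ell\,\|p'\|\le a+m^2\ell M\le a+\delta M$. Moreover
\[
(1-\delta)M>(1-\delta)(a+\varepsilon)=a+\varepsilon/2>a,
\]
so $a+\delta M<M$.
\end{proof}

\paragraph{The Knaster--Kuratowski--Mazurkiewicz (KKM) lemma.} Let $\Sigma$ be a simplex with vertices $v_1,\dots,v_N$, and let $A_1,\dots,A_N\subset\Sigma$ be closed sets such that
\[
\operatorname{conv}\{v_i:i\in J\}\subset\bigcup_{i\in J}A_i\qquad\text{for every nonempty }J\subset\{1,\dots,N\}.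
\]
Then $A_1\cap\dots\cap A_N\ne\emptyset$. For $N=2$ the lemma says that a segment covered by two closed sets, each containing its own endpoint, has a point in both. This is the intermediate value theorem in disguise.

\section{Three nodes}\label{sec:three}

This section treats the first nontrivial case as a warm-up; the next section does not depend on it. Let $\gamma\in C([-1,1],H)$, $a=\|\gamma\|$ and $\varepsilon>0$. We look for nodes with $\|L_\Delta\gamma\|\le a+\varepsilon$. For $n=1$ any node will do, since $L_\Delta\gamma$ is the constant $\gamma(t_1)$. For $n=2$ take the nodes $\pm1$: then $L_\Delta\gamma$ runs along a chord of the ball of radius $a$ and stays in the ball.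

For $n=3$ we keep $\pm1$ as nodes and have one node $t\in(-1,1)$ left to choose. No fixed $t$ serves all $\gamma$. Indeed, let $x\in(t,1)$. Of the three fundamental polynomials, the one belonging to the node $-1$ takes a negative value $-\mu$ at $x$, and the other two take positive values with sum $1+\mu$. If $a>0$, $\gamma(-1)=-au$ and $\gamma(t)=\gamma(1)=au$ with $|u|=1$, then $L_\Delta\gamma(x)=(1+2\mu)au$, which has norm larger than $a$. For $t=0$ and $x=\frac12$, for instance, $\mu=\frac18$ and $L_\Delta\gamma(\frac12)=\frac54\,au$.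

So $t$ must depend on $\gamma$. Let $p_t$ be the interpolant of $\gamma$ at $-1,t,1$, let $M(t)=\|p_t\|$, and let $m_1(t)$, $m_2(t)$ be the maxima of $|p_t|$ on $[-1,t]$ and $[t,1]$. Suppose that $M(t)>a+\varepsilon$ for every $t\in(-1,1)$, and let $\delta$ be as in Lemma~\ref{lem:short}.

\emph{The two maxima can be made equal.} At the nodes $|p_t|=|\gamma|\le a$. By Lemma~\ref{lem:short} with $m=2$, if $4(t+1)\le\delta$ then $m_1(t)<M(t)$, hence $m_2(t)=M(t)>m_1(t)$. Likewise, if $4(1-t)\le\delta$ then $m_1(t)>m_2(t)$. Both maxima depend continuously on $t$, so $m_1(t)=m_2(t)=M(t)$ for some $t$. Fix this $t$ and write $p=p_t$, $M=M(t)$.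

\emph{Equal maxima are impossible.} There are $y_1\in[-1,t]$ and $y_2\in[t,1]$ with $|p(y_j)|=M>a$. These points are not nodes, so $-1<y_1<t<y_2<1$. Let $c=\frac12(a^2+M^2)$. The real polynomial $D=|p|^2-c$ has degree at most $4$, and at
\[
-1<y_1<t<y_2<1\qquad\text{it has the signs}\qquad -,\ +,\ -,\ +,\ - .
\]
So $D$ has four zeros in $(-1,1)$. Since its degree is at most $4$, it has no others. Since $D(1)<0$, it stays negative on $[1,\infty)$. But $D\ge-c$ everywhere, because $|p|^2\ge0$. A nonconstant polynomial cannot be bounded on a half-line, so we have a contradiction, and $M(t)\le a+\varepsilon$ for some $t$.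

For general $n$ only the equalization changes: there are $n-2$ free nodes, and the KKM lemma replaces the intermediate value theorem.

\section{The interpolation lemma and the proof of Theorem \ref{thm:main}}

\begin{lemma}\label{lem:main}
Let $\gamma\in C([-1,1],H)$, $a=\|\gamma\|$, $n\ge2$ and $\varepsilon>0$. There is a node set $\Delta:\ -1=t_1<t_2<\dots<t_n=1$ with $\|L_\Delta\gamma\|\le a+\varepsilon$.
\end{lemma}

\begin{proof}
Suppose, for contradiction, that $M(\Delta):=\|L_\Delta\gamma\|>a+\varepsilon$ for \emph{every} node set $\Delta$ with $-1=t_1<\dots<t_n=1$. Such a $\Delta$ is described by the gap lengths $\ell_j=t_{j+1}-t_j>0$, $1\le j\le n-1$, whose sum is $2$. Let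
\[
m_j(\Delta)=\max_{t_j\le x\le t_{j+1}}|L_\Delta\gamma(x)|=\max_{0\le s\le1}|L_\Delta\gamma(t_j+s\ell_j)| ,
\]
so that $\max_jm_j(\Delta)=M(\Delta)$. As long as the nodes are distinct, $L_\Delta\gamma(x)=\sum_i\gamma(t_i)l_i(x)$ is jointly continuous in $(\Delta,x)$. Hence each $m_j$ is a continuous function of $(\ell_1,\dots,\ell_{n-1})$.

\emph{Step 1: a very short gap does not carry the maximum.} The polynomial $L_\Delta\gamma$ has degree at most $n-1$, and $|L_\Delta\gamma(t_i)|=|\gamma(t_i)|\le a$. Lemma~\ref{lem:short} with $m=n-1$ gives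
\begin{equation}\label{eq:short}
(n-1)^2\ell_j\le\delta\quad\Longrightarrow\quad m_j(\Delta)<M(\Delta),\qquad \delta=\frac{\varepsilon}{2(a+\varepsilon)} .
\end{equation}

\emph{Step 2: some $\Delta$ has $m_1=\dots=m_{n-1}$.} Nodes may not collide, so we stay away from collisions. Fix $\eta>0$ with $(n-1)^2\eta\le\delta$ and $(n-1)\eta<2$, and let
\[
\Sigma=\Bigl\{(\ell_1,\dots,\ell_{n-1}):\ \ell_j\ge\eta\ \text{for all }j,\ \sum_j\ell_j=2\Bigr\}.
\]
This is a simplex with vertices $v_1,\dots,v_{n-1}$, where $v_j$ has $j$th coordinate $2-(n-2)\eta$ and all other coordinates $\eta$. Its face $\operatorname{conv}\{v_i:i\in J\}$ is the set where $\ell_j=\eta$ for all $j\notin J$. The sets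
\[
A_j=\{\ell\in\Sigma:\ m_j=\max_im_i\},\qquad 1\le j\le n-1,
\]
are closed and cover $\Sigma$. At a point of the face belonging to $J$ we have $\ell_j=\eta$ for $j\notin J$, so by \eqref{eq:short} the point is not in $A_j$ for any $j\notin J$, and it must lie in $\bigcup_{i\in J}A_i$. This is the hypothesis of the KKM lemma. A point of $\bigcap_jA_j$ is a node set $\Delta$ with $m_1=\dots=m_{n-1}=M(\Delta)$. (For $n=2$ the simplex is a single point and there is nothing to equalize.)

\emph{Step 3: equal maxima are impossible.} Take $\Delta$ from Step 2, write $p=L_\Delta\gamma$ and $M=M(\Delta)$, and choose $y_j\in[t_j,t_{j+1}]$ with $|p(y_j)|=M$. Since $|p(t_i)|\le a<M$, no $y_j$ is a node, so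
\begin{equation}\label{eq:interlace}
-1=t_1<y_1<t_2<y_2<\dots<y_{n-1}<t_n=1 .
\end{equation}
Because the norm of $H$ comes from an inner product,
\[
|p(x)|^2=\sum_{i,k}\langle\gamma(t_i),\gamma(t_k)\rangle\,l_i(x)\,l_k(x)
\]
is a real polynomial of degree at most $2n-2$. Put $c=\frac12(a^2+M^2)$ and $D=|p|^2-c$. Then $D(t_i)\le a^2-c<0$ and $D(y_j)=M^2-c>0$. So $D$ changes sign between any two neighbors among the $2n-1$ points \eqref{eq:interlace}, and it has at least $2n-2$ zeros in $(-1,1)$. As $D\not\equiv0$ has degree at most $2n-2$, it has no other zeros. In particular it does not vanish on $[1,\infty)$, and since $D(1)<0$ we get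
\[
-c\le|p(x)|^2-c=D(x)<0\qquad(x\ge1).
\]
A polynomial bounded on $[1,\infty)$ is constant, but $D$ takes both signs. This contradiction proves the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose $P\in\mathcal P_n(H)$ with $a:=\|F-P\|\le E_n(F)+\varepsilon/3$ and put $\gamma=F-P$. There is $\Delta$ with $\|L_\Delta\gamma\|\le a+\varepsilon/3$: for $n\ge2$ by Lemma~\ref{lem:main}, and for $n=1$ because $L_\Delta\gamma$ is a value of $\gamma$. By \eqref{eq:reduce},
\[
\|F-L_\Delta F\|=\|\gamma-L_\Delta\gamma\|\le a+\bigl(a+\tfrac\varepsilon3\bigr)\le2E_n(F)+\varepsilon .\qedhere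
\]
\end{proof}

\begin{remark}\label{rem:omega}
The same method controls the node polynomial $\omega_\Delta(x)=\prod_i(x-t_i)$ at the same time. Let $\gamma\in C([-1,1],H)$ and $a=\|\gamma\|$. For $n\ge1$ and $\lambda>0$ there are nodes $-1<t_1<\dots<t_n<1$ with
\begin{equation}\label{eq:omega}
|L_\Delta\gamma(x)|^2+\lambda^24^{n-1}\omega_\Delta(x)^2\le a^2+\lambda^2\qquad(|x|\le1).
\end{equation}
This is not used below. Let $T_m$ be the Chebyshev polynomial, $T_m(\cos\theta)=\cos m\theta$, with leading coefficient $2^{m-1}$. If $\gamma$ is constant with $|\gamma|=a$ and the nodes are the zeros of $T_n$, then $2^{n-1}\omega_\Delta=T_n$, and the left side of \eqref{eq:omega} is $a^2+\lambda^2T_n^2=a^2+\frac{\lambda^2}2(1+T_{2n})$. This suggests comparing with $T_{2n}$.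

For the proof put $V_\Delta=(L_\Delta\gamma,\lambda2^{n-1}\omega_\Delta)\in H\oplus\mathbb R$ and $b=\sqrt{a^2+\lambda^2}$, and suppose that $\|V_\Delta\|>b$ for all such $\Delta$. All $n$ nodes are now free. They cut $[-1,1]$ into $n+1$ closed intervals, each of which contains a node, where $|V_\Delta|\le a$. Since $V_\Delta$ has degree at most $n$, Lemma~\ref{lem:short} applies with $m=n$ and $b-a$ in place of $\varepsilon$. Step 2, carried out for the $n+1$ interval lengths, gives $\Delta$ and points $y_0<t_1<y_1<\dots<t_n<y_n$ in $[-1,1]$ with $|V_\Delta(y_j)|=M:=\|V_\Delta\|$. In $D=|V_\Delta|^2-\frac{M^2+a^2}2-\frac{\lambda^2}2T_{2n}$ the coefficient of $x^{2n}$ is $\lambda^24^{n-1}-\frac{\lambda^2}2\,2^{2n-1}=0$, so $\deg D\le2n-1$. From $M^2-a^2>\lambda^2$ and $|T_{2n}|\le1$ we get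
\[
D(y_j)\ge\tfrac{M^2-a^2}2-\tfrac{\lambda^2}2>0,\qquad D(t_i)\le-\tfrac{M^2-a^2}2+\tfrac{\lambda^2}2<0 .
\]
Thus $D$ has at least $2n$ zeros but degree at most $2n-1$ and is not zero, a contradiction.
\end{remark}

\section{The factor two is sharp}

The two terms in $\|\gamma-L_\Delta\gamma\|\le\|\gamma\|+\|L_\Delta\gamma\|$ add up fully if, close to a node, $\gamma$ jumps to the opposite point of a sphere while the polynomial $L_\Delta\gamma$ has no time to move. A curve that runs fast around a circle does this near every node.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]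
Identify a two-dimensional subspace of $H$ isometrically with $\mathbb C$ and let $F_N(x)=e^{iNx}$ on $[-1,1]$, with $N\ge\pi$. The approximation $P=0$ shows that $E_n(F_N)\le1$. We claim that, for every $n$-point set $\Delta$,
\begin{equation}\label{eq:lower}
\|F_N-L_\Delta F_N\|\ge r_N:=2-\frac{3\pi n^2}N .
\end{equation}
Let $P=L_\Delta F_N$. If $\|F_N-P\|>2$, the claim holds. Otherwise $\|P\|\le3$, and $\|P'\|\le3n^2$ by Markov's inequality. Since $\pi/N\le1$, there is $s\in[-1,1]$ with $|s-t_1|=\pi/N$. Then $F_N(s)=-F_N(t_1)$ and $P(t_1)=F_N(t_1)$, so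
\[
|F_N(s)-P(s)|\ge|F_N(s)-F_N(t_1)|-|P(t_1)-P(s)|\ge2-3n^2\cdot\frac\pi N .
\]
This proves \eqref{eq:lower}. Given $0\le\kappa<2$, choose $N$ with $r_N>\kappa$ and let $\varepsilon=\frac12(r_N-\kappa)$. Then $\kappa E_n(F_N)+\varepsilon\le\kappa+\varepsilon<r_N\le\|F_N-L_\Delta F_N\|$ for every $\Delta$.
\end{proof}

\section{Countable families}

\begin{proof}[Proof of Theorem~\ref{thm:families}]
In this proof we work on $[0,1]$.

(i) We first check that $E_n(F)\to0$. Let $w(\rho)=\sup\{|F(x)-F(y)|:|x-y|\le\rho\}$; by uniform continuity $w(\rho)\to0$ as $\rho\to0$. The Bernstein polynomial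
\[
B_mF(x)=\sum_{k=0}^mF(k/m)\,\beta_k(x),\qquad \beta_k(x)=\binom mkx^k(1-x)^{m-k},
\]
lies in $\mathcal P_{m+1}(H)$. Since $\beta_k\ge0$, $\sum_k\beta_k=1$ and $\sum_k(k/m-x)^2\beta_k(x)=x(1-x)/m\le1/(4m)$, splitting the sum according to whether $|k/m-x|\le\rho$ or not gives
\[
|B_mF(x)-F(x)|\le\sum_k|F(k/m)-F(x)|\,\beta_k(x)\le w(\rho)+\frac{2\|F\|}{4m\rho^2} .
\]
Let first $m\to\infty$ and then $\rho\to0$.

Now take $\Delta_n$ from Theorem~\ref{thm:main} with $\varepsilon=1/n$. For $f=\langle F,h\rangle$ with $|h|\le1$ we have $f-L(\Delta_n)f=\langle F-L_{\Delta_n}F,h\rangle$, so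
\[
\|f-L(\Delta_n)f\|\le2E_n(F)+\tfrac1n\longrightarrow0,
\]
and the bound does not depend on $h$.

(ii) Let $c_j=2^{-j}/(1+\|f_j\|)$ and $F=(c_jf_j)_{j\ge1}$. Since $\sum_{j>m}c_j^2f_j(x)^2\le\sum_{j>m}4^{-j}$, the function $F$ takes values in $\ell^2$ and is the uniform limit of its continuous truncations. Hence $F\in C([0,1],\ell^2)$. Apply (i) with $h=e_j$, the $j$th unit vector: $L(\Delta_n)(c_jf_j)\to c_jf_j$, and so $L(\Delta_n)f_j\to f_j$ for each $j$. The statement on the span follows by linearity.
\end{proof}

\section{A compact set that defeats all nodes}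

We are again on $[-1,1]$. The families in Theorem~\ref{thm:families}(i) are images of the unit ball of a Hilbert space. The set $K$ of Theorem~\ref{thm:compact} will be an image of the unit ball of $\ell^1$. We need finitely many test functions for each $n$, chosen in advance, that detect the growth of $\|L(\Delta)\|$ for \emph{every} $n$-point set $\Delta$. So we need a lower bound for $L(\Delta)$ on a fixed finite-dimensional space. Let $X_n$ be the space of real polynomials of degree at most $2n-1$ with the uniform norm on $[-1,1]$.

\begin{proposition}\label{prop:log}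
There is a constant $c>0$ such that $\|L(\Delta)|_{X_n}\|\ge c\log n$ for all $n\ge2$ and all sets $\Delta\subset[-1,1]$ of $n$ points.
\end{proposition}

Nothing is known about $\Delta$, so we average over translations. This turns the unknown projection $L(\Delta)$ into something like the $n$th partial sum of the Fourier series, whose norm grows like $\log n$.

\begin{proof}
Put $x=\cos\theta$. Then $X_n$ becomes, with the same norm, the space of even trigonometric polynomials of degree at most $2n-1$, and $L(\Delta)|_{X_n}$ becomes a projection $\Pi$ onto those of degree at most $n-1$. Write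
\[
\Pi\cos k\theta=\sum_{j<n}p_{jk}\cos j\theta,\qquad\text{so that}\quad p_{jk}=\delta_{jk}\ \text{ for }k<n .
\]
Let $T_tg(\theta)=g(\theta+t)$. A single translation destroys evenness, but $T_t+T_{-t}$ preserves it:
\[
(T_t+T_{-t})\cos k\theta=2\cos kt\,\cos k\theta .
\]
Hence the operator
\[
Ag=\frac1{2\pi}\int_{-\pi}^{\pi}(T_t+T_{-t})\,\Pi\,(T_t+T_{-t})g\,dt
\]
is defined on $X_n$, with $\|Ag\|\le4\|\Pi\|\,\|g\|$, and for $1\le k\le2n-1$
\[
A\cos k\theta=\sum_{j<n}p_{jk}\Bigl(\frac{4}{2\pi}\int_{-\pi}^{\pi}\cos kt\cos jt\,dt\Bigr)\cos j\theta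
=\begin{cases}2\cos k\theta,&1\le k<n,\\ 0,&k\ge n,\end{cases}
\]
because for $k\ge1$ the integral is $\pi$ if $j=k$ and $0$ otherwise. Now consider
\[
Q(\theta)=\sum_{k=1}^{n-1}\frac{\cos(n-k)\theta-\cos(n+k)\theta}k=2\sin n\theta\sum_{k=1}^{n-1}\frac{\sin k\theta}k .
\]
The operator $A$ doubles the terms with $\cos(n-k)\theta$ and annihilates those with $\cos(n+k)\theta$, so
\[
AQ(0)=2\sum_{k=1}^{n-1}\frac1k\ge2\int_1^n\frac{dx}x=2\log n .
\]
On the other hand, $Q$ is bounded independently of $n$. Indeed, for all $m$ and $\theta$,
\begin{equation}\label{eq:sine}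
\Bigl|\sum_{k=1}^m\frac{\sin k\theta}k\Bigr|\le B:=1+\pi .
\end{equation}
To see this, we may assume $0<\theta<\pi$, since the sum is odd, $2\pi$-periodic, and $0$ at multiples of $\pi$. The terms with $k\le1/\theta$ contribute at most $\theta\cdot\frac1\theta=1$, since $|\sin k\theta|\le k\theta$. Let $k_0$ be the least integer larger than $1/\theta$. For $r\ge k_0$,
\[
\Bigl|\sum_{k=k_0}^r\sin k\theta\Bigr|=\Bigl|\frac{\cos(k_0-\frac12)\theta-\cos(r+\frac12)\theta}{2\sin(\theta/2)}\Bigr|\le\frac1{\sin(\theta/2)}\le\frac\pi\theta ,
\]
so by Abel summation the terms with $k\ge k_0$ contribute at most $\frac1{k_0}\cdot\frac\pi\theta<\pi$. This proves \eqref{eq:sine}. Hence $\|Q\|\le2B$, and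
\[
2\log n\le\|AQ\|\le4\|\Pi\|\cdot2B ,
\]
that is, $\|\Pi\|\ge\frac{\log n}{4B}$. So $c=1/(4B)$ will do.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
\emph{Construction.} For $n\ge2$ let $N_n$ be a finite $\frac12$-net of the unit ball of $X_n$, contained in this ball; it exists because $X_n$ is finite-dimensional. Every linear operator $L$ from $X_n$ to a normed space satisfies
\begin{equation}\label{eq:net}
\max_{h\in N_n}\|Lh\|\ge\tfrac12\|L\| .
\end{equation}
Indeed, choose $h_0$ in the unit ball with $\|Lh_0\|=\|L\|$ and $h\in N_n$ with $\|h-h_0\|\le\frac12$; then $\|Lh\|\ge\|L\|-\frac12\|L\|$. Let $g_1,g_2,\dots$ be an enumeration of all functions $(\log n)^{-1/2}h$ with $h\in N_n$, $n\ge2$, in the order of increasing $n$. Since each $N_n$ is finite, $\|g_i\|\to0$. Define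
\[
U:\ell^1\to C_{[-1,1]},\quad U\xi=\sum_i\xi_ig_i,\qquad K=\{U\xi:\ \|\xi\|_{\ell^1}\le1\}.
\]
The scaling is chosen so that $(\log n)^{-1/2}\to0$, which makes $K$ compact, while $(\log n)^{-1/2}\log n\to\infty$, which defeats the nodes.

\emph{$K$ is convex and norm compact.} Convexity is clear, as $U$ is linear. Let $\xi^{(r)}$ be a sequence in the unit ball of $\ell^1$. By a diagonal argument we may pass to a subsequence along which $\xi^{(r)}_i\to\xi_i$ for every $i$, and then $\|\xi\|_{\ell^1}\le1$ because all partial sums $\sum_{i\le m}|\xi_i|$ are at most $1$. For every $m$,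
\[
\|U\xi^{(r)}-U\xi\|\le\sum_{i\le m}|\xi^{(r)}_i-\xi_i|\,\|g_i\|+2\sup_{i>m}\|g_i\| .
\]
Letting $r\to\infty$ and then $m\to\infty$ we get $U\xi^{(r)}\to U\xi\in K$.

\emph{No nodes work on $K$.} Suppose that $L(\Delta_n)f\to f$ for all $f\in K$. Every $U\xi$ with $\xi\in\ell^1$ is a multiple of an element of $K$, so the bounded operators $L(\Delta_n)U$ converge at every point of $\ell^1$. By the Banach--Steinhaus theorem $\sup_n\|L(\Delta_n)U\|<\infty$. Evaluating at the unit vectors of $\ell^1$ gives $\sup_{n,i}\|L(\Delta_n)g_i\|<\infty$. But for each $n\ge2$, \eqref{eq:net} and Proposition~\ref{prop:log} provide an $i$ with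
\[
\|L(\Delta_n)g_i\|\ge(\log n)^{-1/2}\cdot\tfrac12\,c\log n=\tfrac c2(\log n)^{1/2}.
\]
The right side is unbounded in $n$, a contradiction.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Some Simple Open Problems on Interpolation of Individual Functions},
\url{http://www.math.bas.bg/mathmod/Proceedings_CTF/CTF-1991/files_CTF-1991/CTF-1991-259-268.pdf}
\end{thebibliography}

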